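\title{Arithmetic necklaces with discrepancy $O(n^2\log n)$}

\begin{abstract}
Fix a base $b\ge2$. For $d$ coprime to $b$, the arithmetic necklace $x_{n,d}$ is the circular word obtained by concatenating the $n$-digit base-$b$ representations of $0,d,2d,\dots,(b^n-1)d$ modulo $b^n$. We prove the conjecture of Becher and Carton that for every $n$ some $d$ makes the discrete discrepancy satisfy $N\Delta_N=O(n^2\log n)$ for all $N\le nb^n$. The bound holds for all but a proportion $\varepsilon$ of the differences $d$, for windows starting anywhere and for all words of length at most $n$. Moreover, one $b$-adic unit $\delta$ serves all $n$ at once through $d_n=\delta\bmod b^n$, and such $\delta$ form a set of full Hausdorff dimension. The proof bounds the discrepancy by sums of partial quotients of the fractions $d/b^m$, $m\le n$, and estimates these sums by a first-moment argument truncated at height about $n^2$.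
\end{abstract}

\section{Introduction}

Fix an integer $b\ge2$ and the alphabet $\{0,\dots,b-1\}$. We identify a word $u=u_1\cdots u_\ell$ with the integer $\sum_i u_ib^{\ell-i}\in[0,b^\ell)$, so that the words of length $n$ are the residues modulo $b^n$, written with leading zeros. For $n\ge1$ and $d$ coprime to $b$, the \emph{arithmetic necklace} $x_{n,d}$ \emph{with difference} $d$ is the circular word of length $nb^n$ obtained by concatenating the length-$n$ words of
\[
0,\quad d\bmod b^n,\quad 2d\bmod b^n,\quad\dots,\quad(b^n-1)d\bmod b^n .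
\]
We read it as a periodic sequence indexed by $\mathbb Z$: for $k\in\mathbb Z$, \emph{block} $k$ is the word of $kd\bmod b^n$, it occupies the positions $kn,\dots,kn+n-1$, and position $kn+j$ with $0\le j<n$ has \emph{offset} $j$. These necklaces are $(n,n)$-\emph{perfect} \cite{ABFY}: each word of length $n$ occurs exactly $n$ times, at positions with pairwise different residues modulo $n$. For $b=n=2$ and $d=1$ the necklace is $00\,01\,10\,11$, and $00$, $01$, $11$, $10$ start at the positions $\{0,1\}$, $\{2,5\}$, $\{3,6\}$, $\{4,7\}$.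

Thus over a full turn every word of length $\ell\le n$ has exactly the frequency $b^{-\ell}$ given by the uniform measure. Discrepancy measures how far the frequencies stray in the course of the turn. For a word $u$, $P\in\mathbb Z$ and $N\ge1$, let $\mathrm{occ}(u;P,N)$ be the number of positions among $P,\dots,P+N-1$ at which an occurrence of $u$ in $x_{n,d}$ starts. Put
\[
\Delta_{\ell,N}(x_{n,d})=\max_{|u|=\ell}\left|\frac{\mathrm{occ}(u;0,N)}{N}-\frac1{b^\ell}\right|,
\]
and for $1\le N\le nb^n$ let $\Delta_N(x_{n,d})$ be the maximum of $\Delta_{\ell,N}(x_{n,d})$ over the positive integers $\ell$ with $\ell\le n$ and $\ell<\lfloor\log_bN\rfloor$ (and $\Delta_N=0$ if there is no such $\ell$). In \cite{PN} the last restriction is written $\ell<\lfloor\log N\rfloor$ with no base; we read it in base $b$, but our results do not use it.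

The quantity $N\Delta_N$ is the largest error in a count of occurrences, and it depends heavily on $d$. Take $d=1$, $h=\lfloor n/2\rfloor$ and $N=nb^h$. The first $b^h$ blocks are the words of $0,\dots,b^h-1$: their first $n-h$ digits are zeros, and each of the last $h$ places holds a zero in exactly $b^{h-1}$ blocks. The digit $0$ therefore exceeds its share $N/b$ by
\[
(n-h)b^h+hb^{h-1}-nb^{h-1}=(n-h)b^h\Bigl(1-\frac1b\Bigr)\ge\Bigl(1-\frac1b\Bigr)\frac N2,
\]
which is exponential in $n$. A string of $N$ independent uniform digits has errors of order $\sqrt N$, which is still exponential in $n$ when $N$ is near $nb^n$. A good $d$ does far better: Levin \cite{Levin}, using \cite{Popov}, showed that for every $n$ there is $d$ with $N\Delta_N(x_{n,d})\le K_0n^3$ for all $1\le N\le nb^n$, where $K_0$ depends only on $b$. Becher and Carton \cite{BC} conjectured (see \cite{PN}) that there is $C=C(b)$ such that for every $n\ge2$ some $d$ coprime to $b$ satisfies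
\begin{equation}\label{eq:conj}
N\Delta_N(x_{n,d})\le C\,n^2\log n\qquad\text{for all }1\le N\le nb^n .
\end{equation}
We prove this. We work with the larger quantity
\[
E_{n,d}(N)=\max_{P\in\mathbb Z}\ \max_{1\le\ell\le n}\ \max_{|u|=\ell}\ \bigl|\mathrm{occ}(u;P,N)-Nb^{-\ell}\bigr| ,
\]
which allows every starting position and every $\ell\le n$; the terms with $P=0$ show that $N\Delta_N(x_{n,d})\le E_{n,d}(N)$. Throughout, $\log$ is the natural logarithm, $U_m$ is the group of units modulo $b^m$, and
\[
\beta=\frac{b}{\varphi(b)}=\prod_{p\mid b}\Bigl(1-\frac1p\Bigr)^{-1},\qquad\text{so that } |U_m|=\frac{b^m}\beta .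
\]

\begin{theorem}\label{thm:most}
Let $n\ge2$ and $0<\varepsilon<1$, let $R$ be an integer with $1\le R\le b^n$, and put $W=2\beta^2n(1+\log R)$. For all but at most a proportion $\varepsilon$ of the $d\in U_n$,
\[
E_{n,d}(N)\le\frac{10W}{\varepsilon}\Bigl(1+\log\frac{3W}{\varepsilon}\Bigr)\qquad\text{for all }1\le N\le nR .
\]
In particular, there is $C_\varepsilon=C_\varepsilon(b)$ such that for every $n\ge2$ at least a proportion $1-\varepsilon$ of the $d\in U_n$ satisfy $E_{n,d}(N)\le C_\varepsilon n^2\log n$ for all $1\le N\le nb^n$. With $\varepsilon=1/2$ this proves \eqref{eq:conj}.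
\end{theorem}

The parameter $R$ records that short windows have smaller errors: $R=n$ gives $O(n\log^2n)$ for $N\le n^2$. The case $d=1$ shows that an exceptional set cannot be avoided.

The differences given by Theorem~\ref{thm:most} for different $n$ are unrelated. To choose them coherently, let $\mathbb Z_b=\varprojlim\mathbb Z/b^m\mathbb Z$ be the ring of $b$-adic integers, whose elements are the formal sums $\delta=\sum_{i\ge0}\delta_ib^i$ with digits $\delta_i\in\{0,\dots,b-1\}$ and $\delta\bmod b^m=\sum_{i<m}\delta_ib^i$. Its unit group $\mathbb Z_b^\times=\varprojlim U_m$ consists of the $\delta$ with $\delta_0$ coprime to $b$. The distance between $x\ne y$ is $b^{-v}$, with $v$ maximal such that $x\equiv y\pmod{b^v}$. If $d_n=\delta\bmod b^n$, the necklaces are nested: deleting the first digit of block $k$ of $x_{n+1,d_{n+1}}$ gives block $k$ of $x_{n,d_n}$.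

\begin{theorem}\label{thm:adic}
There are $C=C(b)$ and a unit $\delta\in\mathbb Z_b^\times$ such that, with $d_n=\delta\bmod b^n$,
\[
E_{n,d_n}(N)\le C\,n^2\log n\qquad\text{for all }n\ge2,\ 1\le N\le nb^n .
\]
With a suitable $C$, the set of such $\delta$ has Hausdorff dimension $1$, the dimension of $\mathbb Z_b$.
\end{theorem}

Both theorems are upper bounds; we claim no matching lower bound.

The order $n^2\log n$ can be guessed as follows. At each of the $n$ offsets, counting occurrences of $u$ amounts to counting visits of a rotation by $d/b^m$, for some $m\le n$, to an arc, and the error is at most twice the sum of the partial quotients of $d/b^m$ (Section~\ref{sec:rot}). Each fraction has $O(n)$ partial quotients, so there are $O(n^2)$ in all. For random $d$, the expected number of those that are at least $t$ is $O(n^2/t)$. So usually none exceeds a large multiple of $n^2$, and then their sum should be about $\sum_{t\le n^2}n^2/t\approx n^2\log n$. Section~\ref{sec:moment} makes this rigorous with first moments only, and Section~\ref{sec:adic} repeats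 it conditionally on the low digits of $\delta$.

\section{From words to rotations}\label{sec:rot}

Write $\{y\}$ for the fractional part of $y$. One fact translates digits into arcs: for $1\le\ell\le m$, the $m$-digit word of $z\bmod b^m$ begins with the word $u$ of length $\ell$ if and only if $ub^{m-\ell}\le z\bmod b^m<(u+1)b^{m-\ell}$, that is,
\begin{equation}\label{eq:lead}
\{z/b^m\}\in\bigl[u/b^\ell,(u+1)/b^\ell\bigr).
\end{equation}

\begin{example}\label{ex:offsets}
Let $b=2$, $n=3$, $d=3$. The blocks $k=0,\dots,7$ are
\[
000\ \ 011\ \ 110\ \ 001\ \ 100\ \ 111\ \ 010\ \ 101 .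
\]
Take $u=10$. It occurs at offset $0$ of block $k$ when $\{3k/8\}\in[\frac12,\frac34)$, that is for $k=4,7$. At offset $1$ only the last two digits matter, the condition is $\{3k/4\}\in[\frac12,\frac34)$, and $k=2,6$. At offset $2$ the word straddles two blocks: block $k$ must end in $1$ and block $k+1$ must begin with $0$. The first condition says $k=1+2z$. Along this progression $3(k+1)/8=\frac34+\frac34z$, so the second condition says $\{\frac34+\frac34z\}\in[0,\frac12)$. For $z=0,1,2,3$ the values are $\frac34,\frac12,\frac14,0$, so $k=5,7$. The straddling case is again a rotation, by $d/b^j$ with $j=2$ the offset, started at a shifted point.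
\end{example}

So we need the counting error for a rotation by $d/b^m$ with an arbitrary starting point. It is governed by the continued fraction. Let $m\ge1$, $q=b^m$, reduce $d$ modulo $q$ so that $1\le d<q$, and write
\[
\alpha=\frac dq=[0;a_1,\dots,a_s]=\cfrac1{a_1+\cfrac1{\ddots+\cfrac1{a_s}}},\qquad s\ge1,\quad a_i\ge1,\quad a_s\ge2 .
\]
The convergents $p_i/q_i$ are given by $(p_{-1},q_{-1})=(1,0)$, $(p_0,q_0)=(0,1)$ and $p_{i+1}=a_{i+1}p_i+p_{i-1}$, $q_{i+1}=a_{i+1}q_i+q_{i-1}$. We use the textbook facts
\begin{equation}\label{eq:cf}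
\gcd(p_i,q_i)=1,\qquad\Bigl|\alpha-\frac{p_i}{q_i}\Bigr|\le\frac1{q_iq_{i+1}}\quad(0\le i<s),\qquad\frac{p_s}{q_s}=\alpha .
\end{equation}
Since $\gcd(d,q)=1$, we have $q_s=q$. The recursion gives $1=q_0\le q_1<q_2<\dots<q_s$, with $q_0=q_1$ exactly when $a_1=1$ (and then $s\ge2$); hence $q_i<q$ for $i<s$. It also gives $q_{i+1}\ge2q_{i-1}$, so $s=O(m)$. For an integer $R\ge1$ put
\[
S_m^R(d)=\sum_{0\le i<s,\ q_i\le R}a_{i+1},\qquad S_m(d)=\sum_{i=1}^sa_i .
\]
Then $1\le a_1\le S_m^R(d)\le S_m(d)$, because $q_0=1\le R$. An \emph{arc of length} $\lambda\in(0,1]$ is the image in $\mathbb R/\mathbb Z$ of an interval $[x,x+\lambda)$; for $\lambda<1$ its complement is an arc of length $1-\lambda$.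

\begin{lemma}\label{lem:rot}
Let $\gamma\in\mathbb R$, and let $I$ be an arc of length $\lambda=c/q$ with $c\in\{1,\dots,q\}$. For every set of $K$ consecutive integers $k$ with $0\le K\le R$,
\[
\bigl|\#\{k:\gamma+k\alpha\in I\}-K\lambda\bigr|\le2S_m^R(d).
\]
\end{lemma}

By \eqref{eq:cf}, $q_i$ consecutive points of the orbit are nearly equally spaced, so they give an error less than $2$. The proof cuts the $K$ points into such runs, at most $a_{i+1}$ of length $q_i$.

\begin{proof}
As $d$ is a unit modulo $q$, any $q$ consecutive $k$ send $\gamma+k\alpha$ once through each point of a coset of $\frac1q\mathbb Z/\mathbb Z$. The arc $I$ is a disjoint union of $c$ arcs of length $1/q$, each containing one point of the coset, so $q$ consecutive $k$ give the error $0$. Removing full periods, we may assume $K<q$. If $K=0$ or $\lambda=1$ the error is $0$, so let $K\ge1$ and $\lambda<1$.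

\emph{Cutting into runs.} Let $i$ be maximal with $q_i\le K$. Then $i<s$ and $K<q_{i+1}=a_{i+1}q_i+q_{i-1}\le(a_{i+1}+1)q_i$, so $c_i=\lfloor K/q_i\rfloor\le a_{i+1}$. The remainder $K-c_iq_i$ is less than $q_i$; if it is positive we repeat the step with it, and the new index is smaller than $i$. We obtain $K=\sum_ic_iq_i$ with $0\le c_i\le a_{i+1}$, the sum being over $i<s$ with $q_i\le K\le R$. Split the $K$ integers into runs of consecutive integers, $c_i$ of them of length $q_i$. The number of runs is $\sum_ic_i\le S_m^R(d)$.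

\emph{One run.} Let the run be $k_0+r$, $0\le r<Q$, with $Q=q_i$. Write $\gamma+(k_0+r)\alpha=y_r+\eta_r$ with $y_r=\gamma+k_0\alpha+rp_i/Q$ and $\eta_r=r(\alpha-p_i/Q)$. As $\gcd(p_i,Q)=1$, the $y_r$ are the $Q$ distinct points of a coset of $\frac1Q\mathbb Z/\mathbb Z$. The $\eta_r$ are all $\ge0$ or all $\le0$, and $|\eta_r|<1/q_{i+1}\le1/Q$ by \eqref{eq:cf}. Let $J$ be the image of $[x,x+\mu)$. If $y_r+\eta_r\in J$, then $y_r$ has a representative in $[x-\frac1Q,x+\mu)$ in the first case and in $[x,x+\mu+\frac1Q)$ in the second. A half-open interval of length $\mu+\frac1Q$ is covered by $\lceil Q\mu+1\rceil$ half-open intervals of length $\frac1Q$, so it contains at most $\lceil Q\mu+1\rceil<Q\mu+2$ points of $y_0+\frac1Q\mathbb Z$. Hence fewer than $Q\mu+2$ points of the run lie in $J$. With $J=I$ the count in $I$ is less than $Q\lambda+2$; with $J$ the complement of $I$ it is more than $Q-Q(1-\lambda)-2=Q\lambda-2$. Summing over the runs gives the lemma.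
\end{proof}

\begin{proposition}\label{prop:red}
For $d$ coprime to $b$, $R\ge1$ and $1\le N\le nR$,
\[
E_{n,d}(N)\le5\sum_{m=1}^nS_m^R(d).
\]
\end{proposition}

\begin{proof}
Fix a window of $N$ consecutive positions and a word $u$ of length $\ell\le n$. The positions of offset $j$ in the window lie in $K_j$ consecutive blocks $k$, where $K_j\le\lceil N/n\rceil\le R$ and $\sum_{j=0}^{n-1}K_j=N$. It suffices to compare, for each $j$, the number of occurrences at offset $j$ with $K_jb^{-\ell}$. Put $m=n-j$, the number of digits from offset $j$ to the end of the block; these digits form the word of $kd\bmod b^m$.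

\emph{Inside a block: $\ell\le m$.} By \eqref{eq:lead}, $u$ occurs at offset $j$ of block $k$ if and only if $kd/b^m$ lies in an arc of length $b^{-\ell}=b^{m-\ell}/b^m$. Lemma~\ref{lem:rot} bounds the error by $2S_m^R(d)$. Here $m$ takes each value $\ell,\dots,n$ once.

\emph{Across two blocks: $\ell>m$.} Write $u=vw$ with $|v|=m$ and $|w|=t=\ell-m$. Since $\ell\le n$, we have $1\le t\le n-m=j$; in particular $w$ fits into the next block. By \eqref{eq:lead}, $u$ occurs at offset $j$ of block $k$ if and only if
\[
kd\equiv v\pmod{b^m}\qquad\text{and}\qquad\{(k+1)d/b^n\}\in\bigl[w/b^t,(w+1)/b^t\bigr).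
\]
The first condition says $k=k_0+b^mz$ with $k_0=vd^{-1}\bmod b^m$ and $z\in\mathbb Z$. Among $K_j$ consecutive $k$ this leaves $T$ consecutive values of $z$, with $|T-K_jb^{-m}|<1$ and $T\le K_j\le R$. Since $(k+1)d/b^n=\gamma+zd/b^j$ with $\gamma=(k_0+1)d/b^n$, the second condition says that $\gamma+zd/b^j$ lies in an arc of length $b^{-t}=b^{j-t}/b^j$. By Lemma~\ref{lem:rot} with exponent $j$, the count differs from $Tb^{-t}$ by at most $2S_j^R(d)$. As $|Tb^{-t}-K_jb^{-\ell}|=b^{-t}|T-K_jb^{-m}|<1/b$, the error at this offset is at most $2S_j^R(d)+1/b$. Here $j$ takes each value $n-\ell+1,\dots,n-1$ once.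

Each exponent in $\{1,\dots,n\}$ is used at most once in each case, so the total error is at most $4\sum_{m\le n}S_m^R(d)+n/b$. Finally $n/b\le n\le\sum_{m\le n}S_m^R(d)$, since each term is at least $1$.
\end{proof}

\begin{remark}
For $N=nb^n$ every $K_j$ equals $b^n$ and $T=b^j$, so only full periods occur and each word of length $\ell$ is found exactly $b^{n-\ell}$ times at each offset. For $\ell=n$ this is the perfectness recalled in the introduction.
\end{remark}

\section{A truncated first moment}\label{sec:moment}

It remains to find $d$ for which $\sum_{m\le n}S_m^R(d)$ is small. The same $d$ has to serve $n$ moduli, which suggests averaging over $d\in U_n$: the reduction $U_n\to U_m$ is a surjective homomorphism, so $d\bmod b^m$ is uniform in $U_m$, and expectations add regardless of dependence. We shall use Markov's inequality $\mathbb P(X\ge\lambda)\le\mathbb EX/\lambda$ for $X\ge0$, $\lambda>0$, the bound $\sum_{1\le r\le y}1/r\le1+\log y$ for $y\ge1$, and the identity $a=\#\{t\ge1:a\ge t\}$ for integers $a\ge0$. The difficulty is that the mean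 is inflated by rare $d$, and this shows already in the first partial quotient.

\begin{example}\label{ex:first}
Let $b=2$, let $d$ be uniform in $U_n$, and let $a^{(m)}=\lfloor q/(d\bmod q)\rfloor$ be the first partial quotient of $d/q$, $q=2^m$. For $1\le t\le q$ we have $a^{(m)}\ge t$ if and only if $d\bmod q\le q/t$. The number of odd integers in $[1,y]$ is $\lfloor(y+1)/2\rfloor\in[y/3,y]$ for $y\ge1$, and $|U_m|=q/2$, so
\[
\frac2{3t}\le\mathbb P(a^{(m)}\ge t)\le\frac2t\qquad(1\le t\le q).
\]
Hence $\mathbb Ea^{(m)}=\sum_{t\le q}\mathbb P(a^{(m)}\ge t)\ge\frac23m\log2$, and $\sum_{m\le n}a^{(m)}$ has mean of order $n^2$. Yet the probability that some $a^{(m)}$, $m\le n$, exceeds $A=8n$ is at most $2n/A=\frac14$. Off that event the sum equals $\sum_{m\le n}\sum_{t\le A}\mathbf 1[a^{(m)}\ge t]$, whose mean is at most $2n(1+\log A)$. By Markov's inequality the sum is at most $8n(1+\log 8n)$ for at least half of the $d$. Discarding the few $d$ with a huge partial quotient turns a factor $n$ into $\log n$.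
\end{example}

To do the same with all partial quotients we need their tail. For an integer $A\ge1$ let
\[
V_m^R(A;d)=\#\{0\le i<s:\ q_i\le R,\ a_{i+1}\ge A\},\qquad\text{so that }\ S_m^R(d)=\sum_{t\ge1}V_m^R(t;d).
\]
The partial quotients depend on $d$ in a complicated way, but a large one produces a small solution of a linear congruence, as $d\bmod q\le q/t$ did in the example, and congruences are easy to average over $d$.

\begin{lemma}\label{lem:pairs}
Let $q=b^m$ and $d\in U_m$. Then $V_m^R(A;d)$ is at most the number of pairs of integers $(r,h)$ with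
\begin{equation}\label{eq:pairs}
1\le r\le R,\qquad h\ne0,\qquad r|h|\le q/A,\qquad rd\equiv h\pmod q .
\end{equation}
Each such pair has $\gcd(r,q)=\gcd(h,q)$.
\end{lemma}

\begin{proof}
To an index $i$ counted by $V_m^R(A;d)$ assign $(r,h)=(q_i,\,q_id-p_iq)$. By \eqref{eq:cf} and $q_{i+1}\ge a_{i+1}q_i\ge Aq_i$,
\[
|h|=qq_i\Bigl|\alpha-\frac{p_i}{q_i}\Bigr|\le\frac q{q_{i+1}}\le\frac q{Aq_i}.
\]
If $h=0$ then $q\mid q_id$, so $q\mid q_i$, contradicting $1\le q_i<q$. The assignment is injective: the $q_i$ are distinct unless $a_1=1$, when $q_0=q_1=1$, $p_0=0$, $p_1=1$, and then $h=d>0$ for $i=0$ and $h=d-q<0$ for $i=1$. The last claim holds because $\gcd(h,q)=\gcd(rd,q)=\gcd(r,q)$ for a unit $d$.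
\end{proof}

\begin{lemma}\label{lem:mean}
For $d$ uniform in $U_n$, $1\le m\le n$ and $A\ge1$,
\[
\mathbb E\,V_m^R(A;d)\le\frac{2\beta^2(1+\log R)}A .
\]
\end{lemma}

\begin{proof}
Let $q=b^m$. We sum the bound of Lemma~\ref{lem:pairs} over $d\in U_m$ and exchange the order of summation. Fix $(r,h)$ with $\gcd(r,q)=\gcd(h,q)=g$ and write $r=gr'$, $h=gh'$. The congruence $rd\equiv h\pmod q$ is equivalent to $r'd\equiv h'\pmod{q/g}$, and $r'$ is coprime to $q/g$; so it fixes $d$ modulo $q/g$ and has $g$ solutions modulo $q$. Given $g$ and $r'\le R/g$, the conditions $h'\ne0$, $|h'|\le q/(Ag^2r')$ leave at most $2q/(Ag^2r')$ values of $h'$. Therefore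
\[
\sum_{d\in U_m}V_m^R(A;d)\le\sum_{g\mid q}g\sum_{1\le r'\le R/g}\frac{2q}{Ag^2r'}\le\frac{2q(1+\log R)}A\sum_{g\mid q}\frac1g .
\]
The divisors of $q$ involve only primes $p\mid b$, so
\begin{equation}\label{eq:beta}
\sum_{g\mid b^m}\frac1g\le\prod_{p\mid b}\Bigl(1+\frac1p+\frac1{p^2}+\cdots\Bigr)=\beta .
\end{equation}
Dividing by $|U_m|=q/\beta$ gives the claim.
\end{proof}

\begin{remark}
Since $a_{i+1}\le q_{i+1}\le b^m$, summing Lemma~\ref{lem:mean} over all $A\le b^m$ gives $\mathbb ES_m^R\le2\beta^2(1+\log R)(1+m\log b)$. For $R=b^n$ this is $O(n^2)$, and Proposition~\ref{prop:red} yields a $d$ with error $O(n^3)$. The gain to $n^2\log n$ comes entirely from stopping the harmonic sum at $A\approx n^2$ instead of $b^m$.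
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:most}]
Let $d$ be uniform in $U_n$ and $V(t)=\sum_{m\le n}V_m^R(t;d)$. By Lemma~\ref{lem:mean}, $\mathbb EV(t)\le W/t$ for all $t\ge1$. Let $A=\lceil2W/\varepsilon\rceil$; since $W/\varepsilon\ge1$, we have $A\le3W/\varepsilon$.

First, $\mathbb P(V(A+1)\ge1)\le W/(A+1)\le\varepsilon/2$. If $V(A+1)=0$, then $V(t)=0$ for all $t>A$, as $V$ is nonincreasing, and so $\sum_{m\le n}S_m^R(d)=\sum_{t\le A}V(t)$. Second, $\mathbb E\sum_{t\le A}V(t)\le W(1+\log A)$, so with probability at least $1-\varepsilon/2$ we have $\sum_{t\le A}V(t)\le\frac{2W}\varepsilon(1+\log A)$. With probability at least $1-\varepsilon$ both events hold, and then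
\[
\sum_{m\le n}S_m^R(d)\le\frac{2W}\varepsilon\Bigl(1+\log\frac{3W}\varepsilon\Bigr).
\]
This condition on $d$ does not involve $N$, so Proposition~\ref{prop:red} gives the first claim for all $N\le nR$ at once.

For $R=b^n$ we have $1+n\log b\le(1+\log b)n$, so $W\le cn^2$ with $c=2\beta^2(1+\log b)$. As $\log n\ge\log2$,
\[
1+\log\frac{3W}\varepsilon\le1+\log\frac{3c}\varepsilon+2\log n\le c_\varepsilon\log n,\qquad c_\varepsilon=2+\frac{1+\log(3c/\varepsilon)}{\log2},
\]
and $C_\varepsilon=10c\,c_\varepsilon/\varepsilon$ works. For $\varepsilon=\frac12$ at least half of $U_n$ is good, so a good $d$ exists, and $N\Delta_N\le E_{n,d}(N)$ gives \eqref{eq:conj}.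
\end{proof}

\section{One $b$-adic difference for all lengths}\label{sec:adic}

Let $\delta$ be Haar-random in $\mathbb Z_b^\times$: the digit $\delta_0$ is uniform among the digits coprime to $b$, and the other digits are independent and uniform, so that $d_m=\delta\bmod b^m$ is uniform in $U_m$ for each $m$. Write $S_m=S_m(d_m)$, and let $V_m(A)=V_m^{q}(A;d_m)$, $q=b^m$, be the number of all partial quotients of $d_m/b^m$ that are at least $A$; thus $S_m=\sum_{t\ge1}V_m(t)$. Since $d_n\equiv d_m\pmod{b^m}$ for $m\le n$, Proposition~\ref{prop:red} with $R=b^n$ gives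
\begin{equation}\label{eq:red}
E_{n,d_n}(N)\le5\sum_{m\le n}S_m\qquad(1\le N\le nb^n),
\end{equation}
and we need $\sum_{m\le n}S_m=O(n^2\log n)$ for all $n$ simultaneously.

Section~\ref{sec:moment} does not give this directly. With a fixed $\varepsilon$, infinitely many exceptional sets of measure up to $\varepsilon$ might cover everything; with a summable sequence of $\varepsilon$'s, the factor $1/\varepsilon$ in the bound tends to infinity. We choose the digits of $\delta$ in stages instead, losing a fixed proportion of the choices at each stage. For this the tail bound must survive conditioning on the digits already chosen.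

\subsection{The conditional tail bound}

\begin{lemma}\label{lem:cond}
There is $\kappa=\kappa(b)\ge1$ such that for all $k\ge1$, $m\ge4k$, every unit $e$ modulo $b^k$ and every integer $1\le A\le m^3$,
\[
\mathbb E\bigl[V_m(A)\,\big|\,\delta\equiv e\bmod b^k\bigr]\le\frac{\kappa m}A .
\]
\end{lemma}

Some restriction of each kind is needed, as the fraction $1/q=[0;q]$ shows. For $k=m$ and $e=1$ we have $V_m(m^3)=1>\kappa/m^2$ for large $m$. For $m=4k$, $e=1$ and $A=q$, the event $d_m=1$ has conditional probability $q^{-3/4}$, which exceeds $\kappa m/q$ for large $m$.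

\begin{proof}
Let $q=b^m$ and $M=b^k$. Under the conditioning, $d_m$ is uniform on the $q/M$ residues $d$ modulo $q$ with $d\equiv e\pmod M$. Apply Lemma~\ref{lem:pairs} with $R=q$, and consider a pair $(r,h)=(gr',gh')$ with $g=\gcd(r,q)=\gcd(h,q)$. As in Lemma~\ref{lem:mean}, $rd\equiv h\pmod q$ means $d\equiv d^*\pmod{q/g}$, where $r'd^*\equiv h'\pmod{q/g}$. Put $G=\gcd(q/g,M)$. The system $d\equiv d^*\pmod{q/g}$, $d\equiv e\pmod M$ is solvable only if $d^*\equiv e\pmod G$, which implies $h'\equiv r'e\pmod G$; and when it is solvable, it has $q/\mathrm{lcm}(q/g,M)=gG/M$ solutions modulo $q$. So each pair is realized with probability at most $\frac Mq\cdot\frac{gG}M=\frac{gG}q$, which is up to $M$ times more than before, but only pairs in a lattice of index $G$ take part: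
\[
\mathbb E[V_m(A)\mid\delta\equiv e]\le\sum_{g\mid q}\frac{gG}qH_g,
\]
where, with $X=q/(Ag^2)$,
\[
H_g=\#\{(r',h'):\ r'\ge1,\ h'\ne0,\ r'|h'|\le X,\ h'\equiv r'e\ (\mathrm{mod}\ G)\}.
\]
The congruence should save the factor $G$. An interval of length $y$ contains at most $y/G+1$ integers of a class modulo $G$, and summing the $+1$ over all $r'\le X$ would cost $X$ and destroy the saving. So we always sum over the smaller variable. If $X<1$ then $H_g=0$. Otherwise each pair has $r'\le\sqrt X$ or $|h'|\le\sqrt X$. For fixed $r'$, the integer $h'$ lies in $[-X/r',X/r']$ and in a fixed class modulo $G$, which leaves at most $\frac{2X}{r'G}+1$ values. For fixed $h'$, the integer $r'$ lies in $[1,X/|h'|]$ and in a fixed class modulo $G$, since $e$ is a unit modulo $G\mid M$; this leaves at most $\frac X{|h'|G}+1$ values. Summing over $r'\le\sqrt X$ and over both signs of $h'$, and using $X\le q$,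
\[
H_g\le\frac{2X}G(1+\log\sqrt X)+\sqrt X+2\Bigl(\frac XG(1+\log\sqrt X)+\sqrt X\Bigr)\le\frac{4X}G(1+\log q)+3\sqrt X .
\]
Multiplying by $gG/q$ gives $\frac{4(1+\log q)}{Ag}+\frac{3G}{\sqrt{qA}}$. Now both hypotheses enter: $G\le M\le q^{1/4}$ because $m\ge4k$, and $\sqrt A\le m^{3/2}$. With \eqref{eq:beta} and $\tau$ the number-of-divisors function,
\[
\mathbb E[V_m(A)\mid\delta\equiv e]\le\frac1A\Bigl(4\beta(1+m\log b)+3\tau(b^m)\,b^{-m/4}m^{3/2}\Bigr).
\]
If $b=\prod p^{\nu_p}$ then $\tau(b^m)=\prod(m\nu_p+1)$ is a polynomial in $m$, so the last term is at most a constant $c_0(b)$. Take $\kappa=4\beta(1+\log b)+c_0$.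
\end{proof}

\subsection{Choosing the digits in stages}

Let $B_j=\{m:4^{j-1}<m\le4^j\}$ and $F_j=\delta\bmod b^{4^j}$. The quantities $S_m$ with $m\in B_j$ are determined by $F_j$. Lemma~\ref{lem:cond} controls them given $F_{j-2}$, since $m>4\cdot4^{j-2}$, but not given $F_{j-1}$: for $m=4^{j-1}+1$ the value of $F_{j-1}$ leaves a single digit of $d_m$ free. So when we choose $F_{j-1}$ we must already take care of the next stage, and the induction carries a bound on a conditional expectation.

Put $w_j=\kappa16^j$, so that $\sum_{m\in B_j}\kappa m\le w_j$, and $A_j=\lceil19w_j\rceil\le20\kappa16^j$. Fix $j_0\ge2$ with $4^{j_0}\ge1280\kappa$. For $j\ge j_0$ we have $A_j\le64^{j-1}<m^3$ for all $m\in B_j$, so Lemma~\ref{lem:cond} applies to all thresholds up to $A_j$. We merge the two quantities from the proof of Theorem~\ref{thm:most}, each normalized to have mean at most $1$, into one function of $F_j$: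
\[
Z_j=\frac1{w_j}\Bigl[A_j\sum_{m\in B_j}V_m(A_j)+\frac1{1+\log A_j}\sum_{m\in B_j}\sum_{t=1}^{A_j}V_m(t)\Bigr]\qquad(j\ge j_0).
\]
Lemma~\ref{lem:cond} with $k=4^{j-2}$ gives, for every value $f$ of $F_{j-2}$,
\begin{equation}\label{eq:two}
\mathbb E[Z_j\mid F_{j-2}=f]\le\frac1{w_j}\sum_{m\in B_j}\Bigl[\kappa m+\frac{\kappa m}{1+\log A_j}\sum_{t\le A_j}\frac1t\Bigr]\le2 .
\end{equation}
For a value $f_i$ of $F_i$ we abbreviate the condition $F_i=f_i$ to $f_i$. An \emph{extension} of $f_{j-1}$ is a value $f_j$ of $F_j$ that reduces to $f_{j-1}$; given $f_{j-1}$, all extensions are equally likely. Call $f_j$ \emph{good} if $Z_j(f_j)\le18$ and $\mathbb E[Z_{j+1}\mid f_j]\le6$.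

\begin{lemma}\label{lem:step}
Let $j\ge j_0$ and $\mathbb E[Z_j\mid f_{j-1}]\le6$. Then at least one third of the extensions of $f_{j-1}$ are good.
\end{lemma}

\begin{proof}
Condition on $f_{j-1}$. By Markov's inequality $Z_j>18$ has probability at most $\frac13$. The random variable $Y=\mathbb E[Z_{j+1}\mid F_j]$ has mean $\mathbb E[Z_{j+1}\mid f_{j-1}]\le2$, by \eqref{eq:two} for $j+1$, so $Y>6$ has probability at most $\frac13$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:adic}, existence]
By \eqref{eq:two}, $\mathbb EZ_{j_0}\le2$. This is the average of $\mathbb E[Z_{j_0}\mid f]$ over the values $f$ of $F_{j_0-1}$, so some value $f_{j_0-1}$ satisfies the hypothesis of Lemma~\ref{lem:step}; fix it. A good $f_j$ satisfies the hypothesis for $j+1$, so we can choose good extensions $f_{j_0},f_{j_0+1},\dots$ successively. Let $\mathcal G$ be the set of all $\delta$ obtained in this way. It is nonempty, and $Z_j\le18$ for all $j\ge j_0$ on $\mathcal G$.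

Let $\delta\in\mathcal G$ and $j\ge j_0$. The first term of $Z_j$ gives $A_j\sum_{m\in B_j}V_m(A_j)\le18w_j<A_j$, so the integer $\sum_{m\in B_j}V_m(A_j)$ is $0$, and $V_m(t)=0$ for $t\ge A_j$, $m\in B_j$. The second term then gives
\[
\sum_{m\in B_j}S_m=\sum_{m\in B_j}\sum_{t\le A_j}V_m(t)\le18w_j(1+\log A_j)\le C_116^jj,
\]
with $C_1=18\kappa(1+\log(20\kappa)+\log16)$. The sum of the $S_m$ with $m\le4^{j_0-1}$ is at most a constant $C_2(b)$, since only finitely many fractions $d/b^m$ occur. Let $n\ge2$ and $4^{J-1}<n\le4^J$. Then $16^J<16n^2$ and $J<1+\log_4n\le3\log n$, so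
\[
\sum_{m\le n}S_m\le C_2+C_1\sum_{j=1}^J16^jj\le C_2+2C_116^JJ\le C_2+96C_1n^2\log n\le C_3n^2\log n
\]
with $C_3=C_2+96C_1$. By \eqref{eq:red}, every $\delta\in\mathcal G$ satisfies the theorem with $C=5C_3$.
\end{proof}

\subsection{Hausdorff dimension}

The Hausdorff dimension of a subset of a metric space is the infimum of the $\sigma>0$ for which the set has countable covers $(O_i)$ with $\sum_i(\mathrm{diam}\,O_i)^\sigma$ arbitrarily small. In $\mathbb Z_b$, a \emph{cylinder of level} $L\ge0$ is a residue class modulo $b^L$; it has diameter $b^{-L}$. Distances take only the values $b^{-v}$ and $0$, so a set with at least two points has diameter $b^{-L}$ for some $L$, and then it lies in one cylinder of level $L$. Covering $\mathbb Z_b$ by its $b^L$ cylinders of level $L$ gives the sum $b^{L(1-\sigma)}\to0$ for $\sigma>1$, so every subset has dimension at most $1$. The set $\mathcal G$ loses a factor of at most $3$ per stage, while the stages grow geometrically in length; this is too little to lower the dimension.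

\begin{proof}[Proof of Theorem~\ref{thm:adic}, dimension]
It suffices to show $\dim\mathcal G\ge\sigma$ for every $\sigma\in(0,1)$. Let $\mu$ be the law of $\delta$ when, starting from $f_{j_0-1}$, each $f_j$ is chosen uniformly among the good extensions of $f_{j-1}$. Then $\mu(\mathcal G)=1$. Let $L_0=4^{j_0-1}$. The residue $f_{i-1}$ has $b^{4^i-4^{i-1}}$ extensions, at least a third of them good by Lemma~\ref{lem:step}, so a cylinder of level $4^j$, $j\ge j_0$, has $\mu$-measure at most
\[
\prod_{i=j_0}^j3\,b^{-(4^i-4^{i-1})}\le3^j\,b^{L_0-4^j}.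
\]
A cylinder of level $L$ with $4^{j-1}<L\le4^j$, $j\ge j_0$, is a union of $b^{4^j-L}$ cylinders of level $4^j$, so its measure is at most $3^jb^{L_0-L}\le4Lb^{L_0-L}$, because $3^j\le4^j<4L$. For $L\le L_0$ the measure is at most $1\le b^{L_0-L}$. Since $Lb^{-(1-\sigma)L}$ is bounded, there is $c_\sigma$ such that every cylinder of level $L\ge0$ has measure at most $c_\sigma b^{-\sigma L}$; in particular points have measure $0$.

Now the mass distribution principle applies. Let $(O_i)$ be a countable cover of $\mathcal G$. Replace each $O_i$ with at least two points by the cylinder $O_i'\supseteq O_i$ of the same diameter, and put $O_i'=O_i$ otherwise. Then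
\[
1=\mu(\mathcal G)\le\sum_i\mu(O_i')\le c_\sigma\sum_i(\mathrm{diam}\,O_i)^\sigma .
\]
So the sums are at least $1/c_\sigma$, and $\dim\mathcal G\ge\sigma$. Hence the set of $\delta$ satisfying the theorem with $C=5C_3$, which contains $\mathcal G$, has dimension $1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ABFY} Alvarez, Becher, Ferrari and Yuhjtman, 2016.

\bibitem{BC} Becher and Carton, 2019.

\bibitem{Levin} Levin, 1999.

\bibitem{PN} \emph{Perfect Necklaces}, \texttt{http://www-2.dc.uba.ar/profesores/becher/talks/LAGA2023.pdf}.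

\bibitem{Popov} Popov, 1981.

\end{thebibliography}
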